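# Tree covers against positive semidefinite nullity: the five-spoke wheel and its relatives

## 1. Cones over bipartite graphs

Throughout, $G$ is an undirected multigraph without loops on a finite vertex set $V$, with $n=|G|=|V|$. Multiple edges are allowed. We sort the pairs of distinct vertices into three kinds: $ij$ is an **$E_1$-pair** if it is a single edge, an **$E_2$-pair** if it is a multiple edge, and a **non-edge** otherwise.

**Definition (the matrices).** $S_+(G)$ is the set of real symmetric positive semidefinite (PSD) $n\times n$ matrices $A=[a_{ij}]$ such that, for $i\ne j$, $a_{ij}\neq 0$ if $ij$ is an $E_1$-pair, and $a_{ij}=0$ if $ij$ is a non-edge. If $ij$ is an $E_2$-pair, $a_{ij}$ may be any real number. The diagonal is restricted only by positive semidefiniteness. $M_+(G)$ is the largest nullity of a matrix in $S_+(G)$, and $\mathrm{mr}_+(G)=n-M_+(G)$ is the smallest rank.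

**Definition (tree covers).** A set $S\subseteq V$ induces a simple tree if it contains no $E_2$-pair and the $E_1$-pairs inside $S$ form a tree on $S$. A single vertex counts. The tree cover number $T(G)$ is the least number of parts in a partition of $V$ into sets that induce simple trees.

A double edge acts in two opposite ways. For the tree cover it is an obstacle, since its ends may not share a part. For the matrix it is a freedom, since its entry is unrestricted. Here is the smallest illustration, with single edges $01$ and $02$.

* If $12$ is a non-edge, then $G$ is a tree and $T=1$. A PSD matrix of rank $1$ is $vv^T$; with $a_{01},a_{02}\ne0$ all coordinates of $v$ are nonzero, so $a_{12}\ne0$, which is forbidden. Rank $2$ is attained by the Gram matrix of $v_1=(1,0)$, $v_2=(0,1)$, $v_0=(1,1)$. So $M_+=1$.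
* If $12$ is a double edge, then $V$ does not induce a simple tree, so $T=2$ (parts $\{0,1\},\{2\}$). The all-ones matrix is allowed, so $M_+=2$.

The question of this lecture is whether $M_+(G)\ge T(G)$ holds for every multigraph. It is conjectured in the paper "Minimum Semidefinite Rank Of Outerplanar Graphs And The Tree Cover Number". Known facts point that way: $M_+=T$ for outerplanar multigraphs, $M_+\ge T$ for chordal multigraphs, and the inequality can be strict, as for the Möbius ladder $ML_8$, where $M_+=3$ and $T=2$.

Three textbook facts are used constantly. A PSD matrix has rank at most $r$ if and only if it is the Gram matrix of vectors in $\mathbb R^r$. If $A$ is PSD and $a_{ii}=0$, then the whole row $i$ is zero; so a nonzero off-diagonal entry in row $i$ forces $a_{ii}>0$. A principal submatrix has at most the rank of the matrix.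

We start with a family on which both numbers can be understood.

**Definition (cones).** For a simple graph $J$ on $m\ge1$ vertices, $G_J$ is the multigraph obtained by adding a vertex $0$ joined to every vertex of $J$ by a single edge and doubling every edge of $J$.

The second example above is $G_{K_2}$. Write $\alpha(J)$ for the independence number, $\tau(J)=m-\alpha(J)$ for the vertex cover number, and $\nu(J)$ for the matching number. Call a real PSD matrix indexed by $V(J)$ *admissible* if its diagonal is positive and its entries at the non-edges of $J$ are zero. Let $\xi(J)$ be the least rank of an admissible matrix. For instance $\xi(K_m)=1$ (all-ones matrix), and if $J$ has no edges then $\xi(J)=m$.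

**Lemma 1.** For every simple graph $J$ on $m\ge1$ vertices,
$$T(G_J)=m+1-\alpha(J)=1+\tau(J),\qquad M_+(G_J)=m+1-\xi(J).$$

*Proof.* *Tree covers.* A part avoiding $0$ is connected and contains no $E_2$-pair; since all edges of $J$ are doubled, such a part is a single vertex. The part containing $0$ is $\{0\}\cup I$, where $I$ contains no edge of $J$, so $I$ is independent. Conversely, every $\{0\}\cup I$ with $I$ independent induces a star, which is a simple tree. Such a partition has $1+(m-|I|)$ parts, and the best choice is $|I|=\alpha(J)$.

*Matrices.* Let $A\in S_+(G_J)$. For each $i\in V(J)$ we have $a_{0i}\ne0$, hence $a_{ii}>0$. The non-edges of $J$ are non-edges of $G_J$. So the principal submatrix $A[V(J)]$ is admissible, and $\mathrm{rank}\,A\ge\xi(J)$. Conversely, take an admissible matrix of rank $\xi=\xi(J)$ and write it as a Gram matrix of vectors $v_i\in\mathbb R^\xi$. They are nonzero, so each $v_i^\perp$ is a hyperplane, and some $v_0\in\mathbb R^\xi$ lies off these finitely many hyperplanes. The Gram matrix of $v_0$ and the $v_i$ lies in $S_+(G_J)$ and has rank at most $\xi$. Hence $\mathrm{mr}_+(G_J)=\xi(J)$. $\blacksquare$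

**Proposition 2 (the easy case).** If $J$ is bipartite, then $M_+(G_J)\ge T(G_J)$.

*Proof.* For any $J$ we have
$$\xi(J)\le m-\nu(J). \tag{1}$$
Indeed, take a maximum matching, put a $2\times2$ all-ones block on each of its edges and a $1$ on the diagonal at each unmatched vertex, and zeros elsewhere. This matrix is admissible, and its rank is the number of blocks, $\nu+(m-2\nu)=m-\nu$. By Lemma 1, $M_+(G_J)\ge1+\nu(J)$ and $T(G_J)=1+\tau(J)$. For bipartite $J$, König's theorem says $\nu(J)=\tau(J)$. $\blacksquare$

For example, if $J$ is the path $1\,2\,3$, then $\nu=\tau=1$. The partition $\{0,1,3\},\{2\}$ gives $T=2$, and the vectors $v_1=v_2=(1,0)$, $v_3=(0,1)$, $v_0=(1,1)$ give nullity $4-2=2$.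

So each matching edge produces a null vector, each vertex in a cover costs a tree, and König's theorem matches the two counts. What changes when $J$ is not bipartite and $\tau(J)>\nu(J)$?

## 2. The triangle and the pentagon

By Lemma 1,
$$T(G_J)>M_+(G_J)\iff \xi(J)>\alpha(J). \tag{2}$$

Take $J=K_3$. Here $\nu=1<2=\tau$, so the matching construction proves only $M_+\ge2$ while $T=3$. But the all-ones matrix on the triangle gives $\xi(K_3)=1=\alpha(K_3)$, so $M_+=3=T$. The matching construction was merely too timid, and there is an obvious repair: use all-ones blocks on cliques instead of edges. If $\theta(J)$ denotes the least number of cliques that partition $V(J)$, this gives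
$$\alpha(J)\le\xi(J)\le\theta(J).$$
The lower bound holds because an admissible matrix, restricted to an independent set, is diagonal with positive diagonal. So $M_+(G_J)\ge T(G_J)$ whenever $\alpha(J)=\theta(J)$.

The repair stops at the pentagon: $\alpha(C_5)=2$, the cliques have at most two vertices, and $\theta(C_5)=3$. The clique blocks give rank $3$, and we would need rank $2$. So everything depends on whether a cleverer matrix of rank $2$ exists. It does not: in the plane orthogonality has no room, and an odd cycle of orthogonality relations is impossible. The graph $G_{C_5}$ is a wheel with five single spokes and a doubled rim.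

**Theorem 3.** Let $W$ have vertices $0,1,\dots,5$, single edges $0i$ $(1\le i\le5)$, and double edges $12,23,34,45,51$. Then $T(W)=4$ and $M_+(W)=3$.

*Proof.* **Step 1: count trees, $T(W)=4$.** No part of a cover contains two adjacent rim vertices, because rim edges are multiple. So a part avoiding $0$, being connected, is a single vertex. The part containing $0$ contains an independent set of the rim 5-cycle, so at most $2$ rim vertices. At least $3$ rim vertices are therefore singleton parts, and $T\ge4$. The cover $\{0,1,3\},\{2\},\{4\},\{5\}$ gives $T=4$.

**Step 2: exclude rank at most $2$, so that $M_+(W)\le3$.** Suppose $A\in S_+(W)$ has rank at most $2$, with Gram vectors $v_0,\dots,v_5\in\mathbb R^2$. Since $\langle v_0,v_i\rangle=a_{0i}\neq0$, every $v_i$ is nonzero. The non-adjacent rim pairs are $13,35,52,24,41$, so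
$$v_1\perp v_3\perp v_5\perp v_2\perp v_4\perp v_1 .$$
In $\mathbb R^2$, two nonzero vectors orthogonal to the same nonzero vector are parallel. Thus $v_1\parallel v_5$ (both are orthogonal to $v_3$) and $v_5\parallel v_4$ (both are orthogonal to $v_2$). So $v_1\parallel v_4$, while $v_4\perp v_1$ and both are nonzero, a contradiction. Hence $\mathrm{mr}_+(W)\ge3$ and $M_+(W)\le 6-3=3$.

**Step 3: realize rank $3$, so that $M_+(W)\ge3$.** Take $v_1=v_2=(1,0,0)$, $v_3=v_4=(0,1,0)$, $v_5=(0,0,1)$, $v_0=(1,1,1)$. All $\langle v_0,v_i\rangle$ equal $1$, and the five non-adjacent pairs are orthogonal. So $\mathrm{mr}_+(W)=3$. $\blacksquare$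

Hence the statement "$M_+(G)\ge T(G)$ for every multigraph $G$" is **false**. The argument of Step 2 works verbatim in $\mathbb C^2$, so allowing Hermitian matrices does not help.

## 3. Replacing multiple edges by triangles

Could the failure be an artifact of multiple edges? It is not. A multiple edge can be simulated by a single edge with a triangle on it.

**Lemma 4.** For a multigraph $G$, let $G^\circ$ be the simple graph obtained by replacing each $E_2$-pair $f=uv$ by a single edge $uv$ together with a new vertex $w_f$ adjacent to exactly $u$ and $v$. Then $M_+(G^\circ)=M_+(G)$ and $T(G^\circ)=T(G)$.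

For example, let $G$ consist of two vertices joined by a double edge. Then $G^\circ=K_3$. For both, $T=2$, and $M_+=2$ (zero matrix for $G$, all-ones matrix for $K_3$; a zero $3\times 3$ matrix is not in $S_+(K_3)$).

*Proof.* Let $W_0$ be the set of new vertices.

**Step 1: extend matrices, $M_+(G^\circ)\ge M_+(G)$.** Let $A\in S_+(G)$ have rank $r$. Start from $A\oplus0$, and for each $E_2$-pair $f=uv$ add the rank-one matrix $zz^T$ with
$$z=e_u+te_v+e_{w_f},\qquad t\ne0,\quad a_{uv}+t\ne0 .$$
Off the diagonal, $zz^T$ has the entry $t$ at $uv$, $1$ at $uw_f$ and $t$ at $vw_f$, and zeros elsewhere. Different $f$ use different off-diagonal positions. So the result has nonzero entries at all edges of $G^\circ$, zeros at its non-edges, and it is PSD of rank at most $r+|W_0|$. As $|G^\circ|=n+|W_0|$, its nullity is at least $n-r$.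

**Step 2: compress matrices, $M_+(G)\ge M_+(G^\circ)$.** Let $B\in S_+(G^\circ)$. The new vertices are pairwise non-adjacent, so $B[W_0]$ is diagonal. Each row $w_f$ has a nonzero off-diagonal entry, so the diagonal of $B[W_0]$ is positive. We recall that for a PSD matrix $B$ with $B[W_0]$ invertible, the Schur complement
$$B/B[W_0]=B[V]-B[V,W_0]\,B[W_0]^{-1}B[W_0,V]$$
is PSD of rank $\mathrm{rank}\,B-|W_0|$. Since $B[W_0]$ is diagonal, the subtracted term is a sum over $f=uv$ of matrices $b_{w_fw_f}^{-1}\,yy^T$, where $y$ is supported on $\{u,v\}$. Off the diagonal this changes only the entry at $uv$, an $E_2$-position of $G$. At $E_1$-pairs and non-edges of $G$ the entries are those of $B$. So the Schur complement lies in $S_+(G)$. Its nullity is $n-\mathrm{rank}\,B+|W_0|$, which is the nullity of $B$.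

**Step 3: extend covers, $T(G^\circ)\le T(G)$.** Take a cover of $G$. The ends of each $E_2$-pair $f=uv$ lie in different parts. Add $w_f$ to the part of $u$. There it is adjacent to $u$ only, so it is a leaf, and the parts still induce trees in $G^\circ$.

**Step 4: compress covers, $T(G)\le T(G^\circ)$.** Take a cover of $G^\circ$ and treat each $f=uv$ as follows.

* If $u$ and $v$ lie in different parts, then $w_f$ has at most one neighbor in its part, so it is a leaf or a singleton part. Delete it.
* If $u$ and $v$ lie in the same part $S$, then $w_f\notin S$, since otherwise $u,v,w_f$ would be a triangle in a tree. So the part of $w_f$ contains neither of its neighbors and is $\{w_f\}$. Delete that part, and delete the tree edge $uv$ of $S$, which splits one part in two. The number of parts changes by $-1+1=0$.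

In the end we have a partition of $V(G)$ with no more parts than before. Deleting leaves keeps trees connected, so every final part is a component of what remains of some original tree after cutting edges. Every edge of $G$ inside an original part was an edge of that induced tree, and all $E_2$-pairs among these were cut. The two ends of a cut tree edge lie in different components. So a final part contains no $E_2$-pair, and the $E_1$-pairs inside it form a tree. This is a cover of $G$. $\blacksquare$

We recall that a tree decomposition of a graph is a tree whose nodes carry vertex sets (bags), such that each vertex and each edge lies in some bag, and the bags containing a given vertex form a connected subtree. Its width is the largest bag size minus one, and the tree-width is the least width. For a multigraph we use the underlying simple graph.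

**Corollary 5.** $W^\circ$ is a simple planar graph on 11 vertices of tree-width at most $3$, with $M_+(W^\circ)=3<4=T(W^\circ)$.

*Proof.* The values come from Theorem 3 and Lemma 4, and $6+5=11$. Draw the wheel in the plane and put each $w_f$ outside the rim, next to its rim edge; this is a planar drawing. For the tree-width, take the bags $\{0,1,2,3\},\{0,1,3,4\},\{0,1,4,5\}$ along a path. They contain all spokes and all rim edges, and each vertex occurs in consecutive bags. For each rim edge $f=uv$, attach a bag $\{u,v,w_f\}$ to one of these that contains $u$ and $v$. All bags have at most $4$ vertices. $\blacksquare$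

## 4. Tree-width two and nullity two

**Remark 6 (sharpness; this uses published results).** Ekstrand, Erickson, Hay, Hogben and Roat (*Electron. J. Linear Algebra* 23 (2012)) proved $Z_+=M_+=T$ for every multigraph of tree-width at most $2$; the third parameter $Z_+$ plays no role here. So the tree-width $3$ in Corollary 5 is the smallest possible.

Moreover, $M_+(G)\le2$ implies $T(G)=M_+(G)$. This uses Colin de Verdière's parameter $\nu_{\mathrm{CdV}}$ (*J. Combin. Theory Ser. B* 74 (1998)), which is minor-monotone, has $\nu_{\mathrm{CdV}}(K_4)=3$, and satisfies $\nu_{\mathrm{CdV}}\le M_+$ for simple graphs. If the underlying graph of $G$ has a $K_4$ minor, then so does $G^\circ$, which contains it as a subgraph; by Lemma 4,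
$$M_+(G)=M_+(G^\circ)\ge\nu_{\mathrm{CdV}}(G^\circ)\ge\nu_{\mathrm{CdV}}(K_4)=3 .$$
Otherwise $G$ has no $K_4$ minor, which is the same as tree-width at most $2$, and $M_+=T$ by the first paragraph. So the value $M_+=3$ in Theorem 3 is the least possible for a counterexample.

## 5. Cones over triangle-free graphs

The pentagon argument lived in the plane. To get exact values for larger $J$ we need a lower bound for $\xi(J)$ in all dimensions. The triangle told us what has to be excluded: cliques larger than an edge.

**Theorem 7.** $T(G_J)=1+\tau(J)$ for every $J$. If $J$ is triangle-free, then $M_+(G_J)=1+\nu(J)$.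

*Proof.* The value of $T$ is in Lemma 1. By Lemma 1 and (1), it remains to show that $\xi(J)\ge m-\nu(J)$ for triangle-free $J$.

**Step 1: a trace bound, $\xi(J)\ge m/2$ for triangle-free $J$.** This is Rosenfeld's argument. Let $A$ be admissible of rank $r$. Replacing $A$ by $DAD$ with $D$ the diagonal matrix of entries $a_{ii}^{-1/2}$ changes neither the rank nor the zeros, so assume $a_{ii}=1$. Write $A=I+B$. Then $B$ has zero diagonal, so $\mathrm{tr}\,B=0$. In
$$\mathrm{tr}\,B^3=\sum_{i,j,k}b_{ij}b_{jk}b_{ki}$$
a nonzero term needs $i,j,k$ distinct and $ij,jk,ki$ all edges of $J$, that is, a triangle. So $\mathrm{tr}\,B^3=0$.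

We want a polynomial in $A$ whose trace sees only these two vanishing traces. Consider $A(A-I)(A-2I)=(I+B)B(B-I)=B^3-B$. Its trace is $0$. Let $\mu_1,\dots,\mu_r>0$ be the nonzero eigenvalues of $A$, and $p(\mu)=\mu(\mu-1)(\mu-2)=\mu^3-3\mu^2+2\mu$. As $p(0)=0$,
$$\sum_{i=1}^r p(\mu_i)=\mathrm{tr}\,p(A)=0 .$$
The $2\times2$ all-ones blocks, which we hope are optimal, have the nonzero eigenvalue $2$; so compare $p$ with its tangent line at $\mu=2$, which is $2(\mu-2)$:
$$p(\mu)-2(\mu-2)=\mu^3-3\mu^2+4=(\mu-2)^2(\mu+1)\ge0\qquad(\mu\ge0).$$
Summing over $i$ and using $\sum_i\mu_i=\mathrm{tr}\,A=m$,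
$$0=\sum_{i=1}^r p(\mu_i)\ \ge\ 2\sum_{i=1}^r(\mu_i-2)=2m-4r ,$$
so $r\ge m/2$. (For $K_3$ with the all-ones matrix, $\mathrm{tr}\,B^3=6$, and the conclusion is false, since $1<3/2$. So triangle-freeness is really used.)

**Step 2: localize with Tutte–Berge to get $\xi(J)\ge m-\nu(J)$.** The bound $m/2$ is what we want only if $J$ has a perfect matching. In general, the Tutte–Berge formula gives a set $U\subseteq V(J)$ with
$$\nu(J)=|U|+\sum_C\Bigl\lfloor\frac{|C|}2\Bigr\rfloor ,$$
where $C$ runs over the components of $J-U$. (In the usual form, $\nu=\min_U\frac12(m+|U|-\mathrm{odd}(J-U))$; the two agree because $\sum_C\lfloor|C|/2\rfloor=\frac12(m-|U|-\mathrm{odd}(J-U))$.) Let $A$ be admissible. There are no edges between different components, so the principal submatrix on $V(J)\setminus U$ is block diagonal over the components. Each block is admissible for a triangle-free graph, so by Step 1 it has rank at least $|C|/2$, hence at least $\lceil|C|/2\rceil$. Therefore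
$$\mathrm{rank}\,A\ \ge\ \sum_C\Bigl\lceil\frac{|C|}2\Bigr\rceil=(m-|U|)-\sum_C\Bigl\lfloor\frac{|C|}2\Bigr\rfloor=(m-|U|)-(\nu(J)-|U|)=m-\nu(J).\qquad\blacksquare$$

So for triangle-free $J$ we have $T(G_J)>M_+(G_J)$ if and only if $\tau(J)>\nu(J)$. An odd cycle $C_{2k+1}$ with $k\ge2$ has $\tau=k+1$ and $\nu=k$, so the gap is $1$. If $J$ is the disjoint union of $k$ copies of $C_5$, then $\tau=3k$ and $\nu=2k$, so $T=3k+1$ and $M_+=2k+1$.

## 6. Unbounded gap and ratios tending to 2

**Corollary 8.** $T-M_+$ is unbounded, and there are (simple) graphs with $T/M_+\to2$.

*Proof.* The copies of $C_5$ have $T-M_+=k$, which is unbounded. For the ratio, by Erdős (*Canad. J. Math.* 13 (1961)) there are triangle-free graphs $J$ on $m$ vertices with $\alpha(J)=O(\sqrt m\log m)$. By Theorem 7,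
$$T(G_J)=1+m-\alpha(J)=1+m-o(m),\qquad M_+(G_J)=1+\nu(J)\le1+\frac m2 .$$
So the lower limit of $T/M_+$ is at least $2$. It is not larger: the ends of a maximum matching form a vertex cover, so $\tau\le2\nu$ and $T=1+\tau<2(1+\nu)=2M_+$. Lemma 4 gives simple graphs with the same values. $\blacksquare$

The estimate $\tau\le2\nu$ explains why cones cannot do better than the factor $2$. The next section shows that this persists whenever the single edges form a forest.

## 7. Single edges forming a forest: packing and cutting paths

**Theorem 9.** Let the $E_1$-pairs of $G$ form a forest $F=(V,E_1)$ with $c$ components. Then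
$$T(G)-c\ \le\ 2\,\bigl(M_+(G)-c\bigr),$$
and the constant $2$ cannot be lowered, even for $c=1$.

Call an $E_2$-pair inside a component of $F$ a *demand*. It has a unique $F$-path between its ends, of length at least $2$ because the pair is not an edge of $F$. In the cone $G_J$ the forest is a star; the demand $ij$ has the path with edges $0i,0j$, so sets of edges meeting all demand paths are vertex covers of $J$, and edge-disjoint demand paths are matchings. The proof is a version of "$\tau\le2\nu$" for trees.

*Proof.* **Step 1: turn covers into cuts.** We claim that the partitions of $V$ into induced simple trees are exactly the partitions into components of $F-C$, where $C\subseteq E_1$ meets the path of every demand.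

Given a partition into induced simple trees, let $C$ be the set of $E_1$-pairs with ends in different parts. Each part is connected through $E_1$-pairs inside it, so the parts are the components of $F-C$. If $C$ missed the path of a demand, both ends of this $E_2$-pair would lie in one part, which is impossible. Conversely, let $C$ meet every demand path and let $X$ be a component of $F-C$. The $E_1$-pairs inside $X$ form a tree: $X$ is connected in $F-C$, and $F$ has no cycle. An $E_2$-pair inside $X$ would be a demand, whose unique $F$-path runs inside $X$ and avoids $C$, a contradiction. So $X$ induces a simple tree.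

Removing $|C|$ edges from a forest with $c$ components leaves $c+|C|$ components. So $T(G)=c+\kappa$, where $\kappa$ is the least size of a set $C$ meeting all demand paths. Let $k$ be the largest number of demands with pairwise edge-disjoint paths.

**Step 2: turn packings into nullity, $M_+\ge c+k$.** Let $P_1,\dots,P_k$ be edge-disjoint demand paths, where $P_i$ has length $\ell_i$ and ends $s_i,t_i$. Let $A$ be the matrix of the quadratic form
$$\sum_{i=1}^k\Bigl(\sum_{uv\in P_i}(x_u-x_v)^2-\frac1{\ell_i}(x_{s_i}-x_{t_i})^2\Bigr)+\sum_{uv\in E_1\setminus\bigcup P_i}(x_u-x_v)^2 .$$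
Let $d_1,\dots,d_{\ell}$ be the successive differences of $x$ along $P_i$, with $\ell=\ell_i$. They are independent linear forms, and $x_{s_i}-x_{t_i}=\pm\sum_jd_j$. The bracket is $\sum_jd_j^2-\frac1{\ell}(\sum_jd_j)^2$, which is nonnegative by Cauchy–Schwarz and vanishes exactly when all $d_j$ are equal. So the bracket is PSD of rank $\ell_i-1$; for a path $s\,w\,t$ of length $2$ it is $\frac12(x_s+x_t-2x_w)^2$. Hence $A$ is PSD with
$$\mathrm{rank}\,A\le\sum_i(\ell_i-1)+\Bigl(|E_1|-\sum_i\ell_i\Bigr)=|E_1|-k=(n-c)-k .$$
A term $\lambda(x_u-x_v)^2$ contributes $-\lambda$ to the off-diagonal entry at $uv$. Each $E_1$-pair occurs in exactly one term with coefficient $1$, and the pairs $s_it_i$ are $E_2$-pairs. So the off-diagonal entries of $A$ are $-1$ at all $E_1$-pairs, $1/\ell_i$ at the $E_2$-pairs $s_it_i$, and zero elsewhere. Thus $A\in S_+(G)$ and $M_+\ge c+k$.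

**Step 3: cut greedily from the deepest demand, $\kappa\le2k$.** This is a unit-capacity case of the Garg–Vazirani–Yannakakis tree bound. Root each component of $F$. The top of a path is the lowest common ancestor of its ends. Start with $C=\emptyset$. While demands remain, choose one whose path $P$ has its top $v$ at maximum depth among the remaining demands. Put into $C$ the at most two edges of $P$ at $v$, and discard all demands whose path meets $C$ (including the chosen one).

We show that a demand that still remains after this has a path $Q$ that is edge-disjoint from $P$. Suppose $Q$ shares an edge $f$ with $P$. Let $x$ be the lower end of $f$, and let $c'$ be the child of $v$ on $P$ whose subtree contains $x$ (possibly $x=c'$ and $f=vc'$). Since $Q$ contains $f$, the top of $Q$ is a proper ancestor of $x$, and $Q$ contains the whole path from $x$ up to its top. By the choice of $P$ the top of $Q$ has depth at most that of $v$. Both $v$ and the top of $Q$ are ancestors of $x$, so the top of $Q$ is $v$ or an ancestor of $v$. So $Q$ contains $vc'$, which lies in $C$, and $Q$ has been discarded, a contradiction.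

So the chosen paths are pairwise edge-disjoint, and at most $k$ are chosen. In the end $C$ meets every demand path and $|C|\le2k$.

**Step 4: combine, and test the constant.** By Steps 1–3, $T-c=\kappa\le2k\le2(M_+-c)$. For the cones $G_J$ of Corollary 8 we have $c=1$ and
$$\frac{T-1}{M_+-1}\ \ge\ \frac{m-o(m)}{m/2}\ \to\ 2 ,$$
so no smaller constant works. $\blacksquare$

Whether $T/M_+$ is bounded over all multigraphs is not settled by these arguments.

## 8. The counterexamples with at most six vertices

**Theorem 10.** (a) $M_+(G)\ge T(G)$ for every multigraph with at most $5$ vertices. (b) Up to isomorphism and the value ($\ge2$) of multiplicities, exactly two multigraphs on $6$ vertices have $T>M_+$: the graph $W$, and the graph $D$ on $\{1,\dots,6\}$ with non-edges $12,23,34,45,56$, single edges $16,13,15,26,46$ and multiple edges $14,24,25,35,36$. Both have $M_+=3$ and $T=4$.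

Part (b) uses Remark 6; part (a) is self-contained. In $D$ the non-edges form the path $1\,2\,3\,4\,5\,6$, and the single edges form a tree with adjacent centers $1$ and $6$, where $1$ has the leaves $3,5$ and $6$ has the leaves $2,4$. In $W$ the single edges form a star, so $W$ and $D$ are not isomorphic.

It is convenient to work with $e(G):=n-T(G)$. A tree on $s$ vertices has $s-1$ edges, so $e(G)$ is the maximum total number of edges in a partition of $V$ into induced simple trees, and
$$T(G)>M_+(G)\iff\mathrm{mr}_+(G)>e(G).$$
Disjoint sets inducing simple trees can be completed by singletons to a partition. So if vertex-disjoint induced simple trees have $s$ edges in total, then $e(G)\ge s$. Call this the *packing rule*. An $E_1$-pair is an induced tree with one edge. Two $E_1$-pairs $xa,ay$ with $xy$ a non-edge give an induced path $P_3$ with two edges. For the multigraph without vertices we put $\mathrm{mr}_+=e=0$.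

### 8.1 Nullity one, and small values of $e$

**Fact 11.** $M_+(G)\ge1$ always, and $M_+(G)\ge2$ unless $G$ is a simple tree.

*Proof.* Take any symmetric matrix with the required pattern and subtract its least eigenvalue times $I$; this is a singular matrix in $S_+(G)$. If $G$ is disconnected, direct sums over the components have nullity at least $2$.

Let $G$ be connected and not a simple tree. Then $G$ contains a cycle (possibly two parallel edges), so there is an edge copy $f=uv$ with $G-f$ connected. Let $L$ be the Laplacian of the underlying simple graph of $G-f$. It is PSD with kernel spanned by $\mathbf 1$. The vector $b=e_u-e_v$ lies in $\mathbf 1^\perp=\mathrm{range}\,L$, so there is $y\perp\mathbf 1$ with $Ly=b$, and $y\ne0$. Put $t=1/(b^Ty)$, where $b^Ty=y^TLy>0$, and $A=L-t\,bb^T$. For every $x$, Cauchy–Schwarz for the form $L$ gives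
$$(b^Tx)^2=(y^TLx)^2\le(y^TLy)(x^TLx)=\tfrac1t\,x^TLx ,$$
so $A$ is PSD. Also $A\mathbf 1=0$ and $Ay=b-t\,b\,(b^Ty)=0$, with $0\ne y\perp\mathbf 1$, so $A$ has nullity at least $2$. Off the diagonal, $A$ agrees with $L$ except at $uv$, where $t$ is added. If $f$ was a single edge, then $uv$ is not an edge of $G-f$ and $a_{uv}=t\ne0$. If $f$ was a copy of a multiple edge, $a_{uv}$ is unrestricted. So $A\in S_+(G)$. $\square$

**Fact 12.** Deleting a vertex $v$ that has no $E_1$-edge changes neither $\mathrm{mr}_+$ nor $e$.

*Proof.* In any cover $v$ is a singleton part, so $T(G)=T(G-v)+1$ and $e$ is unchanged. All off-diagonal entries in row $v$ may be zero, so a matrix for $G-v$ extends by a zero row and column, and $\mathrm{mr}_+(G)\le\mathrm{mr}_+(G-v)$. The other inequality holds because principal submatrices have no larger rank. $\square$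

**Fact 13.** If $e(G)\le1$, then $\mathrm{mr}_+(G)\le e(G)$.

*Proof.* By Fact 12 we may assume that every vertex has an $E_1$-edge. If $e=0$, there are no $E_1$-pairs, so $\mathrm{mr}_+=0$. If $e=1$, any two $E_1$-pairs intersect, by the packing rule. So $E_1$ is a triangle or a star, and it covers all vertices. In a star, two leaves are always adjacent in $G$, since otherwise they form an induced $P_3$ with the center and $e\ge2$. In both cases there are no non-edges, so the all-ones matrix is in $S_+(G)$ and $\mathrm{mr}_+\le1$. $\square$

### 8.2 The case $e=2$

Here rank $2$ has to fail, as it did for the wheel. The proof finds the possible odd obstructions in the graph of non-edges.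

**Proposition 14.** Let every vertex of $G$ have an $E_1$-edge, $e(G)=2$ and $\mathrm{mr}_+(G)\ge3$. Then $n\ge6$, and if $n=6$ then $G\in\{W,D\}$ (up to isomorphism and the values of multiplicities).

*Proof.* Let $K$ be the graph of non-edges of $G$. Three disjoint $E_1$-pairs would give $e\ge3$, so the maximum matching of $E_1$ has size $1$ or $2$.

**Step 1: matching number 1 leads to $W$.** Then $E_1$ is a triangle or a star. A triangle means $n=3$, and the all-ones matrix gives $\mathrm{mr}_+\le1$, which is excluded. So $E_1$ is a star with center $0$. An induced simple tree with more than one vertex contains an $E_1$-pair, hence contains $0$. The remaining vertices are leaves of the star that are pairwise non-adjacent in $G$, because a pair of leaves is not in $E_1$, and an $E_2$-pair is not allowed. So these trees are exactly the sets $\{0\}\cup S$ with $S$ a nonempty clique of $K$ on the leaves, and $e=2$ says that $K$ has cliques of size $2$ but no triangle.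

If $K$ were bipartite, assign $(1,0)$ and $(0,1)$ to the leaves of the two sides and $(1,1)$ to $0$. Then $0$ has inner product $1$ with all leaves, $K$-pairs are orthogonal, and the other pairs of leaves are $E_2$-pairs, which are free. This would give $\mathrm{mr}_+\le2$. So $K$ contains an odd cycle but no triangle, hence there are at least $5$ leaves and $n\ge6$.

If $n=6$, then $K$ contains a 5-cycle through all leaves; a chord would create a triangle, so $K=C_5$. The adjacent pairs of leaves form the complement of $C_5$, which is again a 5-cycle, and they are all $E_2$-pairs. So $G=W$.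

**Step 2: matching number 2 makes $V$ the union of two cliques.** Let $ab,cd\in E_1$ be disjoint. All other vertices are pairwise not $E_1$-adjacent, so each has an $E_1$-neighbor in $\{a,b,c,d\}$. Let $X_1$ be the set of those with an $E_1$-neighbor in $\{a,b\}$, and $X_2$ the rest, which have an $E_1$-neighbor in $\{c,d\}$. Put
$$P=\{a,b\}\cup X_1,\qquad Q=\{c,d\}\cup X_2 .$$
We claim that any two vertices of $P$ are adjacent in $G$.

* Let $x\in X_1$, say $xa\in E_1$. If $xb$ were a non-edge, then $\{x,a,b\}$ would be an induced $P_3$, and with $\{c,d\}$ we get $e\ge3$. So $x$ is adjacent to both $a$ and $b$; the case $xb\in E_1$ is the same.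
* Let $x\ne y$ be in $X_1$. If one had $a$ and the other had $b$ as an $E_1$-neighbor, then these two pairs and $cd$ would be three disjoint $E_1$-pairs. So $x$ and $y$ are $E_1$-adjacent to the same end only, say $a$. If $xy$ were a non-edge, $\{x,a,y\}$ and $\{c,d\}$ would give $e\ge3$. So $xy$ is an edge.

The argument for $Q$ is the same, with $\{a,b\}$ as the spare pair. Hence every non-edge joins $P$ to $Q$: the graph $K$ is bipartite with sides $P,Q$.

**Step 3: use the bipartition for vectors in the plane, to locate the obstruction.** Give the components of $K$ distinct angles $\theta\in(0,\pi/2)$. In a component with angle $\theta$, assign $(\cos\theta,\sin\theta)$ to its vertices in $P$ and $(-\sin\theta,\cos\theta)$ to its vertices in $Q$. Every $K$-pair is orthogonal. For vertices in components with angles $\theta\ne\theta'$ the inner product is $\cos(\theta-\theta')$ or $\pm\sin(\theta-\theta')$, which is nonzero since $0<|\theta-\theta'|<\pi/2$. Vertices on the same side of one component have inner product $1$. So the only orthogonal pairs are those on opposite sides of one component. The Gram matrix has rank at most $2<\mathrm{mr}_+$, so it is not in $S_+(G)$.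 All non-edges have entry zero, so the failure is at an $E_1$-pair: there is $pq\in E_1$ with $p\in P$, $q\in Q$ in the same component of $K$. The $K$-distance of $p$ and $q$ is odd, and it is not $1$, so it is at least $3$.

**Step 4: exclude distance 3.** *Claim: no $E_1$-pair $pq$ with $p\in P$, $q\in Q$ has $K$-distance $3$.* Suppose $p\,q'\,p'\,q$ is a $K$-path, with $p'\in P$ and $q'\in Q$. Then $pq',p'q',p'q$ are non-edges, while $pp'$ and $qq'$ are edges by Step 2, and $pq\in E_1$.

* If $pp',qq'\in E_1$, then $\{p',p,q,q'\}$ induces a path with $3$ edges, so $e\ge3$.
* If $pp'\in E_1$ and $qq'\in E_2$, then $\{p',p,q\}$ induces a $P_3$. The vertex $q'$ has an $E_1$-neighbor $r$. It is not $p$ or $p'$ (non-edges) and not $q$ (an $E_2$-pair). So $\{q',r\}$ is disjoint from $\{p',p,q\}$, and $e\ge3$.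
* If $pp'\in E_2$ and $qq'\in E_1$, then $\{p,q,q'\}$ induces a $P_3$, and $p'$ has an $E_1$-neighbor outside $\{p,q,q'\}$, since $pp'\in E_2$ and $p'q,p'q'$ are non-edges. Again $e\ge3$.
* If $pp',qq'\in E_2$, then $p'$ has an $E_1$-neighbor $r$ and $q'$ has an $E_1$-neighbor $s$, and for the same reasons both lie outside $\{p,p',q,q'\}$. If $r\ne s$, then $pq,p'r,q's$ are disjoint $E_1$-pairs. If $r=s$, then $\{p',r,q'\}$ is an induced $P_3$ disjoint from $\{p,q\}$. In both cases $e\ge3$.

Each case contradicts $e=2$.

**Step 5: distance at least 5 leads to $D$.** By Steps 3 and 4 the $K$-distance of $p$ and $q$ is at least $5$, so a shortest $K$-path between them has at least $6$ vertices, and $n\ge6$. Let $n=6$. Then a shortest $K$-path from $p$ to $q$ uses all vertices, and it has no chords, so $K$ is exactly this path. Label it $1,2,\dots,6$ with $p=1$, $q=6$. Then $P=\{1,3,5\}$, $Q=\{2,4,6\}$ and $16\in E_1$. The pairs $14,25,36$ have $K$-distance $3$ and join $P$ to $Q$, so by the Claim they are not in $E_1$. Of the ten edges of $G$ this leaves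
$$E_1\subseteq\{16,13,15,35,24,26,46\}.$$

Suppose $35\in E_1$. Then $24\notin E_1$, since otherwise $16,35,24$ are disjoint. The only possible $E_1$-neighbor of $2$ is now $6$, so $26\in E_1$. Then $\{1,6,2\}$ is an induced $P_3$ (as $12$ is a non-edge), disjoint from $\{3,5\}$, and $e\ge3$, a contradiction. So $35\notin E_1$. The reflection $i\mapsto7-i$ preserves $K$, the pair $16$ and the displayed list, and it exchanges $35$ with $24$; so also $24\notin E_1$.

Each of $3,5,2,4$ has an $E_1$-neighbor, and the only candidates left are $13,15,26,46$. So $E_1=\{16,13,15,26,46\}$, and the remaining edges $14,24,25,35,36$ are $E_2$-pairs. Hence $G=D$. $\blacksquare$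

### 8.3 Proof of Theorem 10

**Part (a): at most five vertices.** Suppose $n\le5$ and $\mathrm{mr}_+>e$. By Fact 12 we may delete the vertices without $E_1$-edges; the inequality and $n\le5$ persist, and every vertex now has an $E_1$-edge. By Fact 13, $e\ge2$. If $e=2$, then $\mathrm{mr}_+\ge3$ and Proposition 14 gives $n\ge6$; so $e\ge3$. By Fact 11, $\mathrm{mr}_+\le n-1$. So
$$3\le e<\mathrm{mr}_+\le n-1\le4 ,$$
which gives $n=5$, $\mathrm{mr}_+=4$ and $M_+=1$. By Fact 11, $G$ is a simple tree, so $T=1$ and $e=4$, contradicting $e<\mathrm{mr}_+=4$.

**Part (b), first half: only $W$ and $D$ are possible.** Let $n=6$ and $T>M_+$, that is, $\mathrm{mr}_+>e$. If some vertex had no $E_1$-edge, deleting it would give a counterexample on $5$ vertices by Fact 12, contrary to (a). By Remark 6, $M_+\le2$ would imply $T=M_+$; so $M_+\ge3$ and $e<\mathrm{mr}_+\le3$. By Fact 13, $e\ge2$. So $e=2$ and $\mathrm{mr}_+=3$, and Proposition 14 gives $G\in\{W,D\}$.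

**Part (b), second half: $W$ and $D$ have the stated values.** The definitions of $M_+$ and $T$ do not depend on the value of a multiplicity beyond its being at least $2$. For $W$, see Theorem 3. For $D$ we use the methods of Theorem 9 and Theorem 3.

*$T(D)=4$.* The single edges of $D$ form a spanning tree, so by Step 1 in the proof of Theorem 9, $T(D)-1$ is the least size of a set of single edges meeting the demand paths of $14,24,25,35,36$, which are
$$\{16,46\},\quad\{26,46\},\quad\{26,16,15\},\quad\{13,15\},\quad\{13,16\}.$$
By the first path, such a set contains $16$ or $46$. If it contains $16$, it must also meet the disjoint paths $\{26,46\}$ and $\{13,15\}$, neither of which contains $16$; so it has at least $3$ edges. If it contains $46$ but not $16$, the last path forces $13$, and the third path forces $26$ or $15$; again it has at least $3$ edges. The set $\{16,46,13\}$ meets all five paths. So $T(D)=1+3=4$.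

*$M_+(D)\le3$.* Suppose a matrix in $S_+(D)$ had rank at most $2$, with Gram vectors $v_1,\dots,v_6\in\mathbb R^2$. Every vertex has an $E_1$-edge, so all $v_i$ are nonzero. The non-edges give $v_1\perp v_2\perp v_3\perp v_4\perp v_5\perp v_6$. So $v_1\parallel v_3\parallel v_5$, and $v_5\perp v_6$ gives $v_1\perp v_6$. This contradicts $16\in E_1$. So $\mathrm{mr}_+(D)\ge3$.

*$M_+(D)\ge3$.* The demands $24$ and $35$ have the edge-disjoint paths $\{26,46\}$ and $\{13,15\}$. So $k\ge2$ and $c=1$ in Step 2 of the proof of Theorem 9, which gives $M_+(D)\ge3$. $\blacksquare$

So six vertices is the minimum order of a multigraph with $T>M_+$.
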